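\title{Colored regularity hypergraphs determine the edit distance function}

\begin{abstract}
The edit distance function $\mathrm{ed}_{\mathcal H}(p)$ of a hereditary property $\mathcal H$ of $r$-uniform hypergraphs is the asymptotically largest fraction of $r$-sets that must be changed to bring a hypergraph of edge density $p$ into $\mathcal H$. A colored regularity hypergraph $K$ is a recipe for editing along a random partition of the vertices, and it gives an upper bound $g_K(p)$. We prove that the infimum of these bounds equals $\mathrm{ed}_{\mathcal H}(p)$ for every $r\ge2$, every nontrivial $\mathcal H$ and every $p\in[0,1]$. Moreover, colored regularity hypergraphs on $t$ vertices determine $\mathrm{ed}_{\mathcal H}$ up to $\binom r2/t$, every $p$-quasirandom sequence is asymptotically extremal, and for $r\ge3$ the infimum need not be attained. The proof passes to a joint exchangeable limit of a random hypergraph and its nearest member of $\mathcal H$, reads the colors of sets of distinct vertices off the Aldous--Hoover representation at a typical point, and colors the multisets with repetitions by the Lebesgue density theorem and Ramsey's theorem.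
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Edit distance}
Fix an integer $r\ge2$. An \emph{$r$-graph} $G$ consists of a finite vertex set $V(G)$ and an edge set $E(G)\subseteq\binom{V(G)}{r}$. A \emph{property} is a family of $r$-graphs closed under isomorphism, and it is \emph{hereditary} if it is closed under taking induced subhypergraphs $G[U]$, $U\subseteq V(G)$. A hereditary property is \emph{nontrivial} if it contains infinitely many $r$-graphs up to isomorphism (equivalently, it has members on $n$ vertices for every $n$) but does not contain all $r$-graphs. For a family $\mathcal F$, let $\mathrm{Forb}(\mathcal F)$ be the property of containing no induced copy of a member of $\mathcal F$. Every hereditary $\mathcal H$ has this form, with $\mathcal F$ the family of all $r$-graphs not in $\mathcal H$.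

For $r$-graphs $G,G'$ on the same vertex set put $\mathrm{dist}(G,G')=|E(G)\,\triangle\,E(G')|$, and let $\mathrm{dist}(G,\mathcal H)$ be the minimum of $\mathrm{dist}(G,G')$ over all $G'\in\mathcal H$ with $V(G')=V(G)$. The \emph{edit distance function} of $\mathcal H$ is
\[
\mathrm{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\Bigl\{\mathrm{dist}(G,\mathcal H)\big/\tbinom nr\;:\;|V(G)|=n,\ |E(G)|=\bigl\lfloor p\tbinom nr\bigr\rfloor\Bigr\},\qquad p\in[0,1].
\]
This limit is known to exist. It is the worst-case fraction of $r$-sets whose status (edge or non-edge) has to be changed. For the property of having no edges it equals $p$, and for the property of being complete it equals $1-p$. For bipartite graphs ($r=2$), putting each vertex on a random side and deleting the edges inside the sides removes half of the edges on average, so $\mathrm{ed}_{\mathcal H}(p)\le p/2$.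

\subsection*{Colored regularity hypergraphs}
The last argument generalizes. Partition the vertices at random into parts indexed by a finite set. An $r$-set of vertices then has a type, namely the multiset of the parts of its elements, and for each type we decide to delete all edges (white), to add all non-edges (black), or to change nothing (gray).

Formally, an \emph{$r$-uniform colored regularity hypergraph} (CRH) $K$ is a finite set $V(K)$ together with a coloring of all $r$-element multisets of elements of $V(K)$ with the colors white, gray and black. A multiset with a repeated element is called \emph{degenerate}; the others are the $r$-subsets of $V(K)$. A \emph{colored homomorphism} from an $r$-graph $F$ to $K$ is a map $\varphi:V(F)\to V(K)$ such that the multiset $\varphi(e)$ is black or gray for every $e\in E(F)$, and white or gray for every $e\in\binom{V(F)}r\setminus E(F)$. We write $F\to K$ if such a map exists. Let $\mathcal X(\mathcal H)$ be the set of CRHs $K$ such that no $r$-graph outside $\mathcal H$ admits a colored homomorphism to $K$; that is,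
\[
K\in\mathcal X(\mathcal H)\iff\text{every $r$-graph $F$ with $F\to K$ lies in $\mathcal H$.}
\]
For $p\in[0,1]$ give the colors white, black and gray the weights $p$, $1-p$ and $0$, and let $w_p(S)$ be the weight of the color of the multiset $S$; we also write $w_p$ of a color for its weight. Define
\[
g_K(p)=\min\Bigl\{\sum_{(v_1,\dots,v_r)\in V(K)^r}x_{v_1}\cdots x_{v_r}\,w_p(\{v_1,\dots,v_r\})\;:\;x\in\mathbb R_{\ge0}^{V(K)},\ \sum_vx_v=1\Bigr\},
\]
where $\{v_1,\dots,v_r\}$ denotes the multiset. This is the expected cost of the editing, optimized over the sizes $x_v$ of the parts (Lemma~\ref{lem:edit}). For bipartite graphs take $V(K)=\{a,b\}$ with $\{a,b\}$ gray and $\{a,a\},\{b,b\}$ white; then $g_K(p)=p\min(x_a^2+x_b^2)=p/2$.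

\subsection*{The question}
It is known that $\mathrm{ed}_{\mathcal H}(p)\le\inf_{K\in\mathcal X(\mathcal H)}g_K(p)$, and that equality holds for graphs. The following problem is posed in \cite{IMA}: \emph{does equality hold for every $r\ge2$, every nontrivial hereditary property $\mathcal H$ of $r$-graphs and every $p\in[0,1]$?}

There is a reason to expect a negative answer for $r\ge3$. A CRH sees only a partition of the \emph{vertices}. A member of $\mathcal H$ close to a given $3$-graph may instead be built on a structure carried by the \emph{pairs}, for instance on a random red/blue coloring of the pairs, and such a structure looks the same from every vertex. Nevertheless the answer is positive.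

\begin{theorem}\label{thm:main}
Let $r\ge2$, let $\mathcal H$ be a nontrivial hereditary property of $r$-graphs and let $p\in[0,1]$. Then
\[
\mathrm{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal X(\mathcal H)}g_K(p).
\]
\end{theorem}

The proof produces CRHs with any prescribed number $t$ of vertices, and it controls only the colors of their $r$-subsets. For $t\ge r$ and a CRH $K$ with $|V(K)|=t$ let
\[
\bar w_p(K)=\binom tr^{-1}\sum_{e\in\binom{V(K)}r}w_p(e),\qquad a_t(p)=\min\bigl\{\bar w_p(K):K\in\mathcal X(\mathcal H),\ |V(K)|=t\bigr\},
\]
so that degenerate multisets do not enter $\bar w_p$, and let $\theta_t=t(t-1)\cdots(t-r+1)/t^r$.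

\begin{theorem}\label{thm:finite}
Let $\mathcal H$ be a nontrivial hereditary property of $r$-graphs and let $p\in[0,1]$.
\begin{enumerate}
\item[(a)] For every $t\ge r$ there is $K\in\mathcal X(\mathcal H)$ with $|V(K)|=t$, we have $a_t(p)\le a_{t+1}(p)$, and
\begin{equation}\label{eq:chain}
a_t(p)\le\mathrm{ed}_{\mathcal H}(p)\le\min_{K\in\mathcal X(\mathcal H),\,|V(K)|=t}g_K(p)\le\theta_t\,a_t(p)+(1-\theta_t)\max(p,1-p).
\end{equation}
\item[(b)] $\mathrm{ed}_{\mathcal H}(p)=\sup_ta_t(p)=\lim_ta_t(p)$, and $0\le\mathrm{ed}_{\mathcal H}(p)-a_t(p)\le\binom r2/t$. Thus CRHs on $t$ vertices determine $\mathrm{ed}_{\mathcal H}$ up to $\binom r2/t$, uniformly in $p$ and $\mathcal H$.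
\item[(c)] If $\mathcal H=\mathrm{Forb}(\mathcal F_0)$ with $\mathcal F_0$ a given finite family and $p$ is rational, then $\mathrm{ed}_{\mathcal H}(p)$ is computable to any prescribed accuracy.
\item[(d)] The bounds $a_t\le\mathrm{ed}_{\mathcal H}$ and $\mathrm{ed}_{\mathcal H}\le\theta_ta_t+(1-\theta_t)\max(p,1-p)$ are each sharp: there is a property attaining equality in the first for all $t$, and a property attaining equality in the second at $p=1$ for all $t$ divisible by $r$.
\end{enumerate}
\end{theorem}

The upper bound $g_K(p)$ is valid for every $r$-graph of density $p$, and it should be hardest to beat for $r$-graphs with no structure to exploit. Let $G(k,p)$ be the random $r$-graph on $[k]=\{1,\dots,k\}$ in which each $r$-set is an edge independently with probability $p$. A sequence $(G_n)$ of deterministic or random $r$-graphs with $V(G_n)=[n]$ is \emph{$p$-quasirandom} if, for each fixed $k$, the pull-back of $G_n$ to $[k]$ under an independent uniformly random injection $[k]\to[n]$ converges in law to $G(k,p)$. An example is the uniform random $r$-graph with exactly $M=\lfloor pN\rfloor$ edges, $N=\binom nr$: given $r$-sets $e_1,\dots,e_{a+b}$,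 the probability that the first $a$ are edges and the last $b$ are not is $(M)_a(N-M)_b/(N)_{a+b}\to p^a(1-p)^b$, where $(y)_a=y(y-1)\cdots(y-a+1)$.

\begin{theorem}\label{thm:quasi}
Let $\mathcal H$ be a nontrivial hereditary property of $r$-graphs and let $p\in[0,1]$. For every $p$-quasirandom sequence $(G_n)$, $\mathrm{dist}(G_n,\mathcal H)/\binom nr\to\mathrm{ed}_{\mathcal H}(p)$ in probability and in expectation (so as an ordinary limit if the $G_n$ are deterministic).
\end{theorem}

\begin{theorem}\label{thm:notmin}
For every $r\ge3$ the infimum in Theorem~\ref{thm:main} cannot be replaced by a minimum: there is an explicit nontrivial hereditary property $\mathcal H$ with $\mathrm{ed}_{\mathcal H}(p)=p\bigl(1-\frac{r!}{r^r-r}\bigr)$ for all $p\in[0,1]$, and $g_K(p)>\mathrm{ed}_{\mathcal H}(p)$ for all $K\in\mathcal X(\mathcal H)$ and all $p\in(0,1]$.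
\end{theorem}

Section~\ref{sec:upper} contains the elementary upper bounds. Section~\ref{sec:example} shows on an example how a structure on pairs is matched by a CRH and states the key lower bound, Proposition~\ref{prop:key}, which is proved in Sections~\ref{sec:limit}--\ref{sec:extract}. Theorems~\ref{thm:main}--\ref{thm:quasi} are deduced in Section~\ref{sec:deduce}, and Theorem~\ref{thm:notmin} is proved in Section~\ref{sec:notmin}.

\section{Editing along a CRH}\label{sec:upper}

\begin{lemma}\label{lem:edit}
Let $K\in\mathcal X(\mathcal H)$, and let $G$ be an $r$-graph with $n\ge r$ vertices and $q\binom nr$ edges. Then $\mathrm{dist}(G,\mathcal H)\le g_K(q)\binom nr$. Moreover $|g_K(p)-g_K(q)|\le|p-q|$ for all $p,q\in[0,1]$, and $\mathrm{ed}_{\mathcal H}(p)\le g_K(p)$.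
\end{lemma}

\begin{proof}
Let $x$ attain the minimum in $g_K(q)$, and let $\varphi:V(G)\to V(K)$ map the vertices independently with law $x$. Delete the edges $e$ with $\varphi(e)$ white and add the non-edges $e$ with $\varphi(e)$ black. Then $\varphi$ is a colored homomorphism from the new $r$-graph to $K$, so the new $r$-graph lies in $\mathcal H$. Let $W$ and $B$ be the probabilities that the multiset formed by $r$ independent samples from $x$ is white, respectively black. The expected number of changes is $q\binom nrW+(1-q)\binom nrB=g_K(q)\binom nr$, and some outcome of $\varphi$ needs at most this many.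

For fixed $x$ the sum defining $g_K(p)$ is $pW+(1-p)B$, which is affine in $p$ with slope $W-B\in[-1,1]$; a minimum of $1$-Lipschitz functions is $1$-Lipschitz. The last claim follows with $q=\lfloor p\binom nr\rfloor/\binom nr\to p$.
\end{proof}

On many vertices with equal weights, degenerate multisets are rare, whatever their colors.

\begin{lemma}\label{lem:uniform}
If $|V(K)|=t\ge r$, then $g_K(p)\le\theta_t\,\bar w_p(K)+(1-\theta_t)\max(p,1-p)$. Also $1-\theta_t\le\binom r2/t$.
\end{lemma}

\begin{proof}
Take $x_v=1/t$ for all $v$. Then the sum in $g_K(p)$ is the expected weight of the multiset of $r$ independent uniform vertices. They are distinct with probability $\theta_t$, and in that case form a uniform $r$-subset; otherwise the weight is at most $\max(p,1-p)$. Each of the $\binom r2$ pairs of samples coincides with probability $1/t$.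
\end{proof}

Membership in $\mathcal X(\mathcal H)$ can be tested against the following $r$-graphs.

\begin{lemma}\label{lem:support}
Let $K\in\mathcal X(\mathcal H)$.
\begin{enumerate}
\item[(a)] For every finite set $U$ and every map $\varphi:U\to V(K)$, the $r$-graph on $U$ whose edges are the $r$-sets $e$ with $\varphi(e)$ not white lies in $\mathcal H$. In particular the $r$-graph $J(K)$ on $V(K)$ formed by the non-white $r$-subsets of $V(K)$ lies in $\mathcal H$.
\item[(b)] For every nonempty $T\subseteq V(K)$, the CRH on $T$ with the colors inherited from $K$ lies in $\mathcal X(\mathcal H)$.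
\end{enumerate}
\end{lemma}

\begin{proof}
In (a), $\varphi$ sends edges to black or gray multisets and non-edges to white ones, so it is a colored homomorphism; for $J(K)$ take the identity. In (b), a colored homomorphism to the CRH on $T$ is also one to $K$.
\end{proof}

\section{An example with $r=3$, and the key proposition}\label{sec:example}

For a red/blue coloring $\chi$ of the pairs of a set $U$, let $G_\chi$ be the $3$-graph on $U$ whose edges are the triples that are not monochromatic, and let $\mathcal H_0$ be the property of being of the form $G_\chi$. Restricting $\chi$ shows that $\mathcal H_0$ is hereditary. It contains all edgeless $3$-graphs, and it does not contain the complete $3$-graph $K_6^{(3)}$, because every red/blue coloring of the pairs of six points has a monochromatic triple.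

Given $G$ of density $p$, choose $\chi$ uniformly at random and replace $G$ by $G_\chi$. A triple is monochromatic with probability $1/4$, so the expected fraction of changed triples is $\delta_0=\frac14p+\frac34(1-p)$. This editing uses no partition of the vertices. We show how a CRH on $[t]$ matches its cost up to $O(1/t)$.

\emph{Triples of distinct vertices: sample.} Take a random coloring $\chi_0$ of the pairs of $[t]$, and color a $3$-subset of $[t]$ white if it is monochromatic and black otherwise. The average weight of the $3$-subsets has mean $\delta_0$, so we may fix $\chi_0$ for which it is at most $\delta_0$.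

\emph{Blowing up the sample: positive probability.} A CRH on $[t]$ treats all triples with parts $a,b,c$ alike, which is very atypical of a random $G_\chi$. But let $\chi$ be random on $[t]\times[N]$. With probability $2^{-\binom t2N^2}$ every pair $\{(a,i),(b,j)\}$ with $a\ne b$ has color $\chi_0(ab)$, and then every triple over distinct $a,b,c$ behaves as $\{a,b,c\}$ does. The probability is tiny, and this does not matter: $G_\chi$ is \emph{always} in $\mathcal H_0$, so every configuration that appears with positive probability is in $\mathcal H_0$.

\emph{Degenerate multisets: Ramsey.} By Lemma~\ref{lem:uniform} the colors of the degenerate multisets cost at most $3/t$, but they must be chosen so that the CRH lies in $\mathcal X(\mathcal H_0)$, and no uniform choice works. If $\{a,a,a\}$ is black or gray, then $K_6^{(3)}\to K$. Suppose that all degenerate multisets are white and $\{a,b,c\}$ is black. By Lemma~\ref{lem:support}(a), the $3$-graph on $a,a',b,b',c$ whose edges are the triples with one vertex of each letter would be some $G_\chi$. The non-edges $aa'b$, $aa'c$, $bb'a$, $bb'c$ force $\chi(ac)=\chi(aa')=\chi(ab)=\chi(bb')=\chi(bc)$, so $abc$ is monochromatic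 although it is an edge.

The right colors are found inside the event above. If $N$ is large, then by Ramsey's theorem each fiber $\{a\}\times[N]$ contains a large set on which $\chi$ is a constant color $c_a$. On the union of these sets, a triple of type $\{a,a,a\}$ is monochromatic, and a triple of type $\{a,a,b\}$ has pair colors $c_a,\chi_0(ab),\chi_0(ab)$. So color $\{a,a,a\}$ white, and color $\{a,a,b\}$ white if $c_a=\chi_0(ab)$ and black otherwise. The resulting $K$ is in $\mathcal X(\mathcal H_0)$: if $\varphi$ is a colored homomorphism from $F$ to $K$, color a pair $uv$ by $\chi_0(\varphi(u)\varphi(v))$ if $\varphi(u)\ne\varphi(v)$ and by $c_{\varphi(u)}$ otherwise; since $K$ has no gray multisets, $F=G_\chi$ for this $\chi$. Hence $g_K(p)\le\delta_0+3/t$.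

In general we are given only a nearest member $G'$ of $\mathcal H$ to a quasirandom $G$, and four things have to be supplied. We need a substitute for $\chi$; it is the family of random variables attached to sets of size less than $r$ in the Aldous--Hoover representation of a limit of the pairs $(G,G')$ (Section~\ref{sec:limit}). Since $G'$ depends on $G$, these variables might be correlated with the edges of $G$, and quasirandomness has to exclude this (Section~\ref{sec:u}). The variables are continuous, so that ``the same color as $\chi_0(ab)$'' has probability zero and is replaced by ``close to a density point''. Finally, Ramsey's theorem has to treat all types of degenerate multisets at once (Section~\ref{sec:extract}). The outcome is the following statement.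

\begin{proposition}\label{prop:key}
Let $\mathcal H$ be a nontrivial hereditary property, let $(G_n)$ be $p$-quasirandom and let $\delta=\liminf_n\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr$. Then for every $t\ge r$ there is $K\in\mathcal X(\mathcal H)$ with $|V(K)|=t$ and $\bar w_p(K)\le\delta$.
\end{proposition}

Throughout Sections~\ref{sec:limit}--\ref{sec:extract}, $\mathcal H$, $p$, $(G_n)$ and $\delta$ are as in Proposition~\ref{prop:key}.

\section{The limit array and its representation}\label{sec:limit}

The cost of an editing compares $G_n$ with its nearest member of $\mathcal H$ on the same $r$-set, so we take the limit of the two $r$-graphs jointly. An array $X=(X_e)_{e\in\binom{\mathbb N}r}$ of random variables is \emph{exchangeable} if $(X_{\pi(e)})_e$ has the law of $X$ for every permutation $\pi$ of $\mathbb N$ that moves only finitely many points.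

\begin{lemma}\label{lem:limit}
There is an array $X=(Y_e,Z_e)_{e\in\binom{\mathbb N}r}$ with values in $\{0,1\}^2$ such that
\begin{enumerate}
\item[(A1)] $X$ is exchangeable;
\item[(A2)] the $Y_e$ are independent with $\mathbb P(Y_e=1)=p$;
\item[(A3)] for every finite $U\subset\mathbb N$, the $r$-graph $Z[U]=(U,\{e\in\binom Ur:Z_e=1\})$ lies in $\mathcal H$ with probability $1$;
\item[(A4)] $\mathbb P(Y_e\ne Z_e)=\delta$ for every $e$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\mathcal H$ is nontrivial, it has members on $[n]$, so for each $r$-graph $G$ on $[n]$ we can fix a member $\Gamma(G)$ of $\mathcal H$ on $[n]$ with $\mathrm{dist}(G,\Gamma(G))=\mathrm{dist}(G,\mathcal H)$. Put $G_n'=\Gamma(G_n)$. Let $\sigma_n$ be a uniformly random permutation of $[n]$ independent of $G_n$, and for $e\in\binom{[n]}r$ put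
\[
X^n_e=(Y^n_e,Z^n_e)=\bigl(\mathbf 1[\sigma_n(e)\in E(G_n)],\ \mathbf 1[\sigma_n(e)\in E(G_n')]\bigr).
\]
Pass to a subsequence along which $\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr\to\delta$. For each $k$, the law of the restriction of $X^n$ to $\binom{[k]}r$ is a probability vector on a fixed finite set, so by a diagonal argument these laws converge for all $k$ along a further subsequence. The limits are consistent, and Kolmogorov's extension theorem gives an array $X$ with these marginals.

For a permutation $\pi$ of $[n]$, $\sigma_n\circ\pi$ is again uniform and independent of $G_n$, so $(X^n_{\pi(e)})_e$ has the law of $X^n$; this gives (A1). The restriction of $\sigma_n$ to $[k]$ is a uniformly random injection, so (A2) is quasirandomness. For $U\subseteq[n]$ the $r$-graph on $U$ given by $Z^n$ is isomorphic to $G_n'[\sigma_n(U)]$, which is in $\mathcal H$ by heredity; as there are finitely many $r$-graphs on $U$, probability $1$ passes to the limit, and (A3) holds. Finally $\sigma_n(e)$ is a uniform $r$-set, so $\mathbb P(Y_e^n\ne Z_e^n)=\mathbb E\,\mathrm{dist}(G_n,G_n')/\binom nr\to\delta$.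
\end{proof}

Exchangeable arrays have a concrete description. Let $\mathcal P([r])$ be the set of subsets of $[r]$ and $L=\mathcal P([r])\setminus\{[r]\}$ the set of proper subsets. A function $h$ on $[0,1]^{\mathcal P([r])}$ or on $[0,1]^L$ is \emph{symmetric} if $h((y_{\pi(A)})_A)=h((y_A)_A)$ for every permutation $\pi$ of $[r]$. For such $h$, an $r$-set $e$ and numbers $\xi_A$, the value $h((\xi_{\beta(A)})_A)$ does not depend on the bijection $\beta:[r]\to e$; we denote it by $h((\xi_A)_{A\subseteq e})$, respectively $h((\xi_A)_{A\subsetneq e})$.

\begin{theorem}[Aldous--Hoover theorem; Hoover 1979, Aldous 1985, see {\cite[Ch.~7]{Kallenberg}}]\label{thm:AH}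
Let $X=(X_e)_{e\in\binom{\mathbb N}r}$ be an exchangeable array with values in a finite set $S$. Then there is a symmetric Borel function $f:[0,1]^{\mathcal P([r])}\to S$ such that, with independent uniform $[0,1]$ variables $\xi_A$ ($A\subset\mathbb N$, $|A|\le r$), the array $\bigl(f((\xi_A)_{A\subseteq e})\bigr)_e$ has the law of $X$.
\end{theorem}

If the theorem is quoted for arrays indexed by sequences of distinct integers, without symmetry of $f$, apply it to $X_{(i_1,\dots,i_r)}=X_{\{i_1,\dots,i_r\}}$. This array is unchanged when the indices of a sequence are permuted, so the set of points on whose orbit under permutations of $[r]$ the function $f$ is not constant is null. This set is a union of orbits, and we redefine $f$ to be constant on it.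

For $r=2$ the theorem reads $X_{ij}=f(\xi_\emptyset,\xi_i,\xi_j,\xi_{ij})$: a global variable, a variable for each vertex, and a private coin for each pair. For $r=3$ the variables $\xi_{ij}$ are shared between triples. For instance, the random $G_\chi$ of Section~\ref{sec:example} is the array with $Z_{ijk}=0$ if $\xi_{ij},\xi_{ik},\xi_{jk}$ lie on the same side of $\frac12$, and $Z_{ijk}=1$ otherwise.

Properties (A1)--(A4) concern only the law of $X$, so we assume from now on that $X_e=f((\xi_A)_{A\subseteq e})$, and we write $f=(f^Y,f^Z)$. We call the $\xi_A$ with $|A|<r$ the \emph{lower variables}, and let $\mathcal L$ be the $\sigma$-algebra they generate. The variable $\xi_e$ with $|e|=r$ enters $X_e$ only, so we integrate it out. For $b\in[0,1]^L$ put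
\[
u(b)=\int_0^1f^Y(b,s)\,ds-p,\qquad w(b)=\int_0^1f^Z(b,s)\,ds,
\]
where $s$ is the coordinate indexed by $[r]$. These are everywhere defined Borel functions, and they are symmetric because permutations of $[r]$ fix the index $[r]$. Write $u(e)=u((\xi_A)_{A\subsetneq e})$ and $w(e)=w((\xi_A)_{A\subsetneq e})$. By Fubini's theorem:
\begin{equation}\label{eq:cond}
\begin{gathered}
\text{for every fixed value of the lower variables, the $X_e$ are independent,}\\
\text{with }\mathbb P(Y_e=1)=p+u(e)\text{ and }\mathbb P(Z_e=1)=w(e).
\end{gathered}
\end{equation}
This is the version of the conditional law given $\mathcal L$ that we use.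

The function $w$ describes the limiting member of $\mathcal H$, and it suggests the colors. Define a symmetric Borel coloring $\kappa$ of $[0,1]^L$ by
\[
\kappa(b)=\text{white if }w(b)=0,\qquad\text{black if }w(b)=1,\qquad\text{gray if }0<w(b)<1,
\]
and write $\kappa(e)=\kappa((\xi_A)_{A\subsetneq e})$. Thus, given the lower variables, $e$ can be an edge of $Z$ exactly when $\kappa(e)$ is black or gray, and a non-edge exactly when $\kappa(e)$ is white or gray, as in the definition of a colored homomorphism.

\section{The lower variables do not predict $Y$}\label{sec:u}

On a white $r$-set the editing costs $\mathbb P(Y_e=1\mid\mathcal L)=p+u(e)$, while the CRH is charged $p$. If the white region could be placed where $u<0$, the limit object would be cheaper than its coloring suggests. Property (A2) describes the law of $Y$ alone and says nothing directly about its joint law with the lower variables, which also serve to represent $Z$. The next lemma closes this gap.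

\begin{lemma}\label{lem:u}
$u=0$ almost everywhere.
\end{lemma}

For $r=2$ the argument is the bound of a correlation by a count of $4$-cycles. To show $\mathbb E[u(12)\,h_1(\xi_\emptyset,\xi_2)\,h_2(\xi_\emptyset,\xi_1)]=0$, apply the Cauchy--Schwarz inequality once to remove $h_1$, at the price of doubling vertex $1$, and once to remove $h_2$, at the price of doubling vertex $2$. What remains is the expected product of $u$ over the four edges of a $4$-cycle, which can be computed from the law of $Y$ and vanishes. In general we double all $r$ vertices in turn.

\begin{proof}
Let $h_i:[0,1]^{\mathcal P([r]\setminus\{i\})}\to[0,1]$, $1\le i\le r$, be Borel functions. Take $3r$ distinct elements $v_i,v_i^0,v_i^1$ ($1\le i\le r$) of $\mathbb N$. For $0\le j\le r$ and $\omega\in\{0,1\}^j$ define $\beta_\omega:[r]\to\mathbb N$ by $\beta_\omega(i)=v_i^{\omega_i}$ for $i\le j$ and $\beta_\omega(i)=v_i$ for $i>j$. Put $e_\omega=\beta_\omega([r])$, $h_i(\omega)=h_i\bigl((\xi_{\beta_\omega(A)})_{A\subseteq[r]\setminus\{i\}}\bigr)$ and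
\[
Q_j=\mathbb E\prod_{\omega\in\{0,1\}^j}\Bigl(u(e_\omega)\prod_{i>j}h_i(\omega)\Bigr).
\]

\emph{Claim: $Q_j^2\le Q_{j+1}$ for $0\le j<r$.} Let $\mathcal A$ be the $\sigma$-algebra generated by the lower variables $\xi_A$ with $A$ containing none of $v_{j+1},v_{j+1}^0,v_{j+1}^1$. Split the integrand of $Q_j$ as $H\Phi$ with
\[
H=\prod_{\omega\in\{0,1\}^j}h_{j+1}(\omega),\qquad\Phi=\prod_{\omega\in\{0,1\}^j}\Bigl(u(e_\omega)\prod_{i>j+1}h_i(\omega)\Bigr).
\]
The factor $h_{j+1}(\omega)$ involves only subsets of $e_\omega\setminus\{v_{j+1}\}$, so $H$ is $\mathcal A$-measurable, and $0\le H\le1$. By the Cauchy--Schwarz inequality,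
\[
Q_j^2=\bigl(\mathbb E[H\,\mathbb E(\Phi\mid\mathcal A)]\bigr)^2\le\mathbb E\bigl[\mathbb E(\Phi\mid\mathcal A)^2\bigr].
\]
For $\epsilon\in\{0,1\}$ let $\Phi^\epsilon$ arise from $\Phi$ by replacing the vertex $v_{j+1}$ by $v_{j+1}^\epsilon$. Apart from $\mathcal A$-measurable variables, $\Phi$ is a function of variables $\xi_A$ with $v_{j+1}\in A$, and $\Phi^\epsilon$ is the same function of the corresponding variables, indexed by sets that contain $v_{j+1}^\epsilon$ and not $v_{j+1}^{1-\epsilon}$. These three families of variables are disjoint, independent and independent of $\mathcal A$. So, given $\mathcal A$, $\Phi^0$ and $\Phi^1$ are independent and each has the conditional law of $\Phi$. Therefore $\mathbb E[\mathbb E(\Phi\mid\mathcal A)^2]=\mathbb E[\Phi^0\Phi^1]$, and $\Phi^0\Phi^1$ is the integrand of $Q_{j+1}$. This proves the claim.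

The $2^r$ sets $e_\omega$, $\omega\in\{0,1\}^r$, are distinct. By \eqref{eq:cond} and then by (A2),
\[
Q_r=\mathbb E\prod_{\omega}u(e_\omega)=\mathbb E\prod_\omega\mathbb E\bigl(Y_{e_\omega}-p\mid\mathcal L\bigr)=\mathbb E\prod_\omega\bigl(Y_{e_\omega}-p\bigr)=0 .
\]
By the claim, $Q_{r-1}=\dots=Q_0=0$. Now $Q_0=\int_{[0,1]^L}u\prod_ih_i$. Every $A\in L$ misses some $i\in[r]$, so the indicator function of a box $\prod_{A\in L}B_A$ with Borel sides is a product $\prod_ih_i$ of the above form: assign each $A$ to one $i\notin A$. Hence $u$ has integral zero over all boxes. The boxes are closed under intersection, include the whole cube and generate the Borel $\sigma$-algebra, so by the $\pi$--$\lambda$ theorem $u$ has integral zero over all Borel sets, and $u=0$ almost everywhere.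
\end{proof}

\begin{lemma}\label{lem:cost}
For every $r$-set $e$, $\mathbb E\,w_p(\kappa(e))\le\delta$.
\end{lemma}

\begin{proof}
By \eqref{eq:cond} and Lemma~\ref{lem:u}, almost surely $\mathbb P(Y_e=1\mid\mathcal L)=p$. Where $\kappa(e)$ is white, $Z_e=0$ with conditional probability $1$, so $\mathbb P(Y_e\ne Z_e\mid\mathcal L)=p$. Where $\kappa(e)$ is black, $Z_e=1$ with conditional probability $1$, so this probability is $1-p$. Where $\kappa(e)$ is gray it is at least $0$. Thus $\mathbb P(Y_e\ne Z_e\mid\mathcal L)\ge w_p(\kappa(e))$ almost surely; take expectations and use (A4).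
\end{proof}

\begin{remark}
In the proof of Proposition~\ref{prop:key}, quasirandomness is used only in the evaluation of $Q_r$. The right density alone does not suffice. Let $G_n=G_\chi$ be the random member of $\mathcal H_0$ on $[n]$ from Section~\ref{sec:example} and $p=\frac34$. Each triple is an edge with probability $\frac34$, but $u$ takes the values $\frac14$ and $-\frac34$, and $\delta=0$. Every $K\in\mathcal X(\mathcal H_0)$ on six vertices has a $3$-subset that is not gray, since otherwise $K_6^{(3)}\to K$; so $\bar w_{3/4}(K)>0$.
\end{remark}

\section{From the limit array to a CRH}\label{sec:extract}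

We prove Proposition~\ref{prop:key}, using two textbook theorems.

\emph{Lebesgue density theorem.} For $y\in\mathbb R^d$ let $C_\eta(y)=\{z:|z_i-y_i|<\eta\text{ for all }i\}$. If $B\subseteq\mathbb R^d$ is measurable, then almost every $y\in B$ is a \emph{density point} of $B$: the fraction of the volume of $C_\eta(y)$ that lies in $B$ tends to $1$ as $\eta\to0$.

\emph{Ramsey's theorem.} For all positive integers $r,c,M$ there is $N$ such that every coloring of $\binom{[N]}r$ with $c$ colors admits a \emph{homogeneous} set of size $M$, that is, an $M$-subset of $[N]$ all of whose $r$-subsets have the same color.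

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Fix $t\ge r$.

\medskip\noindent\textbf{Step 1: colors of the $r$-subsets of $[t]$.}
Let $I=\{A\subseteq[t]:|A|<r\}$. For $x\in[0,1]^I$ and $e\in\binom{[t]}r$ let $x^e=(x_{\beta_e(A)})_{A\in L}\in[0,1]^L$, where $\beta_e:[r]\to e$ is the increasing bijection. If $x$ is uniform, then each $x^e$ is uniform on $[0,1]^L$. By Lemma~\ref{lem:cost} the random variable $\binom tr^{-1}\sum_ew_p(\kappa(x^e))$ has mean at most $\delta$, so it is at most $\delta$ on a set of positive measure. By the density theorem, applied to the three color classes of $\kappa$, almost every point of $[0,1]^L$ is a density point of its own class. Hence we can fix $x\in(0,1)^I$ such that, with $\kappa_e=\kappa(x^e)$,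
\begin{equation}\label{eq:x}
\binom tr^{-1}\sum_{e\in\binom{[t]}r}w_p(\kappa_e)\le\delta,\qquad\text{and each $x^e$ is a density point of $\kappa^{-1}(\kappa_e)$.}
\end{equation}

Call a CRH on $[t]$ a \emph{candidate} if every $e\in\binom{[t]}r$ has color $\kappa_e$. Every candidate $K$ has $\bar w_p(K)\le\delta$, so it suffices to show that some candidate lies in $\mathcal X(\mathcal H)$. Suppose that none does. Then for each candidate $K$ there is $F_K\notin\mathcal H$ with $F_K\to K$. We shall find one of the $F_K$ in $Z$ with positive probability. Which candidate appears will depend on chance, but there are finitely many, so the size of the blow-up can be fixed in advance: let $m$ be the maximum of $r$ and all $|V(F_K)|$, and let $N$ be such that every coloring of $\binom{[N]}r$ with $3^{t^r}$ colors has a homogeneous set of size $tm$.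

\medskip\noindent\textbf{Step 2: a blow-up of $x$ has positive probability.}
Let $V=[t]\times[N]$, identified with a subset of $\mathbb N$ by some injection, and let $\pi:V\to[t]$ be the projection. Call $A\subseteq V$ \emph{transversal} if $\pi$ is injective on $A$. Consider the event
\[
D=\{\kappa(e')=\kappa_{\pi(e')}\text{ for all transversal $r$-sets }e'\subseteq V\},
\]
which is determined by the lower variables. We claim that $\mathbb P(D)>0$.

For $\eta>0$ so small that $(x_A-\eta,x_A+\eta)\subseteq(0,1)$ for all $A\in I$, let $D_\eta$ be the event that $|\xi_A-x_{\pi(A)}|<\eta$ for all transversal $A\subseteq V$ with $|A|<r$, including $A=\emptyset$. It restricts finitely many independent variables to intervals, so $\mathbb P(D_\eta)>0$, and given $D_\eta$ these variables are independent and uniform on their intervals. Let $e'$ be a transversal $r$-set, $e=\pi(e')$, and let $\beta':[r]\to e'$ be the bijection with $\pi\circ\beta'=\beta_e$. All subsets of $e'$ are transversal, so given $D_\eta$ the point $(\xi_{\beta'(A)})_{A\in L}$ is uniform in the cube $C_\eta(x^e)$, and $\kappa(e')$ is the color of this point. By \eqref{eq:x}, $\mathbb P(\kappa(e')\ne\kappa_e\mid D_\eta)\to0$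 as $\eta\to0$. The number of sets $e'$ does not depend on $\eta$, so by a union bound $\mathbb P(D\mid D_\eta)>0$ for small $\eta$, and $\mathbb P(D)>0$.

\medskip\noindent\textbf{Step 3: colors of the degenerate multisets.}
Fix any value of the lower variables that lies in $D$. We look for a subset $V^*\subseteq V$ with $m$ points in each fiber on which $\kappa(e')$ depends only on the multiset $\pi(e')$. An $r$-set may have several points in each of several fibers, so Ramsey's theorem is applied to all fibers simultaneously, through the second coordinate. Color $R=\{j_1<\dots<j_r\}\in\binom{[N]}r$ by the function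
\[
c_R:[t]^r\to\{\text{white},\text{gray},\text{black}\},\qquad c_R(\tau)=\kappa\bigl(\{(\tau_1,j_1),\dots,(\tau_r,j_r)\}\bigr).
\]
There are $3^{t^r}$ such functions, so there is a homogeneous set of size $tm$, on which $c_R$ is a fixed function $c$. This function depends on the sequence $\tau$ and not only on its multiset. To remove the dependence on the order, split the homogeneous set into consecutive blocks $S_1<\dots<S_t$ of size $m$ and put $V^*=\bigcup_{a\in[t]}\{a\}\times S_a$ (Figure~\ref{fig:stair}). The points of $V^*$ have distinct second coordinates, and when an $r$-set $e'\subseteq V^*$ is listed by increasing second coordinate, its first coordinates are nondecreasing. So $\kappa(e')=c(\tau)$, where $\tau$ is the nondecreasing arrangement of the multiset $\pi(e')$. Since $m\ge r$, every $r$-multiset on $[t]$ is $\pi(e')$ for some $e'\subseteq V^*$. Thus there is a CRH $K$ on $[t]$ such that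
\begin{equation}\label{eq:K}
\text{for every $r$-set $e'\subseteq V^*$, the color of $\pi(e')$ in $K$ is $\kappa(e')$,}
\end{equation}
and $K$ is a candidate because $D$ holds.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\foreach \x in {1,...,13} \foreach \y in {1,2,3} \draw (\x,\y) circle (2pt);
\foreach \x in {1,3,4} \fill (\x,1) circle (4pt);
\foreach \x in {5,7,8} \fill (\x,2) circle (4pt);
\foreach \x in {10,11,13} \fill (\x,3) circle (4pt);
\foreach \y in {1,2,3} \node at (-0.4,\y) {$a=\y$};
\draw (0.8,0.4) -- (4.2,0.4) node[midway,below] {$S_1$};
\draw (4.8,0.4) -- (8.2,0.4) node[midway,below] {$S_2$};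
\draw (9.8,0.4) -- (13.2,0.4) node[midway,below] {$S_3$};
\end{tikzpicture}
\caption{The grid $V=[t]\times[N]$ with $t=3$ rows. The columns of the filled points form a homogeneous set, split into consecutive blocks $S_1<S_2<S_3$ of size $m=3$; the filled points form $V^*=\bigcup_a\{a\}\times S_a$. Read from left to right, the rows of any set of filled points are nondecreasing.}
\label{fig:stair}
\end{figure}

\medskip\noindent\textbf{Step 4: a forbidden $r$-graph appears.}
Keep the value of the lower variables fixed. Let $F=F_K$ and let $\varphi:V(F)\to[t]$ be a colored homomorphism to $K$. Each fiber of $\varphi$ has at most $m$ elements, so there is an injection $\psi:V(F)\to V^*$ with $\pi\circ\psi=\varphi$. By \eqref{eq:K}, $\kappa(\psi(e))$ is the color of $\varphi(e)$ in $K$. For an edge $e$ of $F$ it is black or gray, so $w(\psi(e))>0$; for a non-edge it is white or gray, so $w(\psi(e))<1$. By \eqref{eq:cond}, the conditional probability that $\psi$ is an isomorphism from $F$ onto $Z[\psi(V(F))]$ is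
\[
\prod_{e\in E(F)}w(\psi(e))\prod_{e\in\binom{V(F)}r\setminus E(F)}\bigl(1-w(\psi(e))\bigr)>0 .
\]
On that event $Z[V]\notin\mathcal H$, by heredity.

Let $\rho$ be the probability of $Z[V]\notin\mathcal H$ under the conditional law \eqref{eq:cond}. It is a Borel function of finitely many lower variables, namely a finite sum, over the $r$-graphs on $V$ outside $\mathcal H$, of products of terms $w(e')$ and $1-w(e')$. We have shown that $\rho>0$ at every point of $D$; the choices of $V^*$, $K$ and $\psi$ vary with the point but do not enter $\rho$. Since $\mathbb P(D)>0$, we get $\mathbb P(Z[V]\notin\mathcal H)=\mathbb E\rho>0$, which contradicts (A3).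
\end{proof}

\section{Proofs of Theorems \ref{thm:main}--\ref{thm:quasi}}\label{sec:deduce}

\begin{proof}[Proof of Theorem~\ref{thm:finite}(a),(b) and of Theorem~\ref{thm:main}]
Let $M_n$ be the maximum in the definition of $\mathrm{ed}_{\mathcal H}(p)$, and let $G_n$ be uniform among the $r$-graphs on $[n]$ with $\lfloor p\binom nr\rfloor$ edges. This sequence is $p$-quasirandom, and $\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr\le M_n$. Proposition~\ref{prop:key} gives, for each $t\ge r$, a member of $\mathcal X(\mathcal H)$ on $t$ vertices, and $a_t(p)\le\delta\le\liminf_nM_n=\mathrm{ed}_{\mathcal H}(p)$. This is the first inequality in \eqref{eq:chain}. The second is Lemma~\ref{lem:edit}, and the third is Lemma~\ref{lem:uniform} applied to a $K$ attaining $a_t(p)$.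

For monotonicity let $K$ attain $a_{t+1}(p)$. Each $r$-subset of $V(K)$ lies in $t+1-r$ of the $t$-subsets, so $\bar w_p(K)$ is the average of $\bar w_p$ over the $t+1$ CRHs inherited by the $t$-subsets. These lie in $\mathcal X(\mathcal H)$ by Lemma~\ref{lem:support}(b), and one of them has $\bar w_p\le\bar w_p(K)$.

The right side of \eqref{eq:chain} is at most $a_t(p)+(1-\theta_t)\le a_t(p)+\binom r2/t$. This gives the estimate in (b), and with monotonicity the rest of (b). It also gives
\[
\mathrm{ed}_{\mathcal H}(p)\le\inf_{K\in\mathcal X(\mathcal H)}g_K(p)\le a_t(p)+\tbinom r2/t\le\mathrm{ed}_{\mathcal H}(p)+\tbinom r2/t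
\]
for all $t\ge r$, which proves Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The argument does not need the existence of the limit defining $\mathrm{ed}_{\mathcal H}(p)$: it shows $a_t(p)\le\liminf M_n\le\limsup M_n\le a_t(p)+\binom r2/t$ for all $t\ge r$. Heredity enters through (A3) and Step~4, and the existence of members on every $[n]$ through the choice of $G_n'$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:finite}(c)]
Here $K\in\mathcal X(\mathcal H)$ if and only if no $F\in\mathcal F_0$ satisfies $F\to K$. Indeed, members of $\mathcal F_0$ are not in $\mathcal H$; conversely, an $r$-graph outside $\mathcal H$ contains an induced copy of a member of $\mathcal F_0$, and a colored homomorphism restricts to induced subhypergraphs. So membership of a CRH on $[t]$ in $\mathcal X(\mathcal H)$ is decided by checking finitely many maps, and for rational $p$ the rational number $a_t(p)$ is found by running through the finitely many CRHs on $[t]$. Given $\varepsilon>0$, take $t\ge\max(r,\binom r2/\varepsilon)$ and use (b).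
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}(d)]
Let $\mathcal H$ be the property of having no edges. If a multiset of $K$ is not white, the $r$-graph consisting of a single edge maps to $K$; if all are white, only edgeless $r$-graphs do. So $\mathcal X(\mathcal H)$ consists of the all-white CRHs, and $a_t(p)=p=\mathrm{ed}_{\mathcal H}(p)$ for all $t$ and $p$.

For the second bound let $\mathcal H$ be the property of being \emph{$r$-partite}: the vertex set has a partition into $r$ possibly empty parts such that every edge meets each part once. It is hereditary, contains the edgeless $r$-graphs, and does not contain the complete $r$-graph on $r+1$ vertices, in which two vertices of the same part lie in a common edge. Take $p=1$ and $r\mid t$. Now only white has positive weight, so $\bar w_1(K)=1-|E(J(K))|/\binom tr$ for $K$ on $[t]$. If $K\in\mathcal X(\mathcal H)$, then $J(K)$ is $r$-partite by Lemma~\ref{lem:support}(a), so it has at most $(t/r)^r$ edges by the AM--GM inequality. Conversely, split $[t]$ into $r$ equal parts, color the $r$-sets meeting each part once gray and all other multisets white. If $F\to K$, the preimages of the parts show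 that $F$ is $r$-partite, so $K\in\mathcal X(\mathcal H)$. Hence $a_t(1)=1-(t/r)^r/\binom tr$. Since $\theta_t=r!\binom tr/t^r$,
\[
\theta_ta_t(1)+(1-\theta_t)=1-\theta_t\frac{(t/r)^r}{\binom tr}=1-\frac{r!}{r^r}\qquad(r\mid t).
\]
As $t\to\infty$ the left side tends to $\lim_ta_t(1)=\mathrm{ed}_{\mathcal H}(1)$, because $\theta_t\to1$. The right side does not depend on $t$, so $\mathrm{ed}_{\mathcal H}(1)=1-r!/r^r$, and equality holds for every $t$ divisible by $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quasi}]
Let $q_n=|E(G_n)|/\binom nr$ and $d_n=\mathrm{dist}(G_n,\mathcal H)/\binom nr\in[0,1]$. First, $q_n\to p$ in probability. Indeed, $\mathbb E\,q_n$ is the probability that a uniform $r$-set is an edge, which tends to $p$ by quasirandomness with $k=r$. Further, $\mathbb E\,q_n^2$ is the probability that two independent uniform $r$-sets are both edges. They are disjoint with probability $1-o(1)$, and given this they are the images of two fixed disjoint $r$-subsets of $[2r]$ under a uniform injection, so $\mathbb E\,q_n^2\to p^2$ by quasirandomness with $k=2r$. Thus $\mathbb E(q_n-p)^2\to0$.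

Given $\varepsilon>0$, Theorem~\ref{thm:main} provides $K\in\mathcal X(\mathcal H)$ with $g_K(p)\le\mathrm{ed}_{\mathcal H}(p)+\varepsilon$. By Lemma~\ref{lem:edit}, $d_n\le g_K(q_n)\le\mathrm{ed}_{\mathcal H}(p)+\varepsilon+|q_n-p|$. Hence $\mathbb E(d_n-\mathrm{ed}_{\mathcal H}(p))^+\to0$. By Proposition~\ref{prop:key} and Theorem~\ref{thm:finite}(b), $\liminf\mathbb E\,d_n\ge\sup_ta_t(p)=\mathrm{ed}_{\mathcal H}(p)$. The identity $|y|=2y^+-y$ now gives $\mathbb E|d_n-\mathrm{ed}_{\mathcal H}(p)|\to0$, which implies convergence in probability and in expectation.
\end{proof}

\section{The infimum need not be attained for $r\ge3$}\label{sec:notmin}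

We want a property whose best editing needs partitions of unbounded depth. Start from the $r$-partite property and allow the construction to be repeated inside each part. If the parts are equal at every level, the fraction $\gamma$ of $r$-sets allowed to be edges satisfies $\gamma=r!/r^r+r^{1-r}\gamma$ in the limit, since $r$ random vertices fall into distinct parts with probability $r!/r^r$ and into a common part with probability $r^{1-r}$. The solution is
\[
c=\frac{r!}{r^r-r}.
\]
For $r=3$, depth $1$ gives $\frac29$, depth $2$ gives $\frac29+\frac19\cdot\frac29=\frac{20}{81}$, and $c=\frac14$. A CRH has finitely many vertices, and we shall see that all its degenerate multisets must be white, so it stays strictly below $c$.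

Let $r\ge3$. Define $\mathcal I$ by recursion on the number of vertices: $G\in\mathcal I$ if and only if $G$ has no edges, or there is a partition $V(G)=V_1\sqcup\dots\sqcup V_r$ (parts may be empty, and $|V_i|<|V(G)|$ for all $i$) such that each edge either meets every $V_i$ in exactly one vertex or lies inside some $V_i$, and $G[V_i]\in\mathcal I$ for all $i$. We call such a partition \emph{admissible}, and edges of the first kind \emph{crossing}.

\begin{lemma}\label{lem:I}
$\mathcal I$ is a nontrivial hereditary property, and every member of $\mathcal I$ on $r+1$ vertices has at most $2$ edges.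
\end{lemma}

\begin{proof}
Let $G\in\mathcal I$ and $U\subseteq V(G)$; we show $G[U]\in\mathcal I$ by induction on $|V(G)|$. If $G$ is edgeless, so is $G[U]$. Otherwise take an admissible partition. By induction $G[V_i\cap U]\in\mathcal I$ for all $i$, as an induced subhypergraph of $G[V_i]$. If $U\subseteq V_i$ for some $i$, this is the claim. If not, all the sets $V_i\cap U$ are smaller than $U$, and they form an admissible partition for $G[U]$.

Let $G\in\mathcal I$ have $r+1$ vertices and at least one edge, and take an admissible partition. If some $|V_i|=r$, then only two parts are nonempty, so there is no crossing edge because $r\ge3$, and $V_i$ is the only possible edge. Otherwise all parts have at most $r-1$ elements, so all edges are crossing, and their number is at most $\prod_i|V_i|$. This is $0$ if a part is empty, and $2$ if not, the sizes being $2,1,\dots,1$. In particular the complete $r$-graph on $r+1$ vertices is not in $\mathcal I$, while all edgeless $r$-graphs are.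
\end{proof}

For $r=2$ the definition degenerates: every edge of a graph is crossing or inside a part for any bipartition, so by induction $\mathcal I$ contains all graphs.

\begin{lemma}\label{lem:white}
If $K\in\mathcal X(\mathcal I)$, then every degenerate multiset of $K$ is white.
\end{lemma}

\begin{proof}
Suppose that a multiset $S$ in which $a$ has multiplicity $\mu\ge2$ is not white. Let $U$ be a set of $r+1$ points and $\varphi:U\to V(K)$ a map whose image multiset is $S$ with one further copy of $a$. Deleting any of the $\mu+1$ points of $\varphi^{-1}(a)$ leaves an $r$-set with image $S$. So the $r$-graph on $U$ from Lemma~\ref{lem:support}(a) has at least $3$ edges and lies in $\mathcal I$, contrary to Lemma~\ref{lem:I}.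
\end{proof}

For an $r$-graph $J$ and $x\in\mathbb R_{\ge0}^{V(J)}$ put $P_J(x)=r!\sum_{e\in E(J)}\prod_{v\in e}x_v$. If $x$ is a probability vector, this is the probability that $r$ independent samples from $x$ form an edge of $J$.

\begin{lemma}\label{lem:lagr}
If $J\in\mathcal I$, $x\ge0$ and $s=\sum_vx_v>0$, then $P_J(x)<c\,s^r$.
\end{lemma}

\begin{proof}
We use induction on $|V(J)|$. If $J$ is edgeless, then $P_J(x)=0<cs^r$. Otherwise take an admissible partition and let $\alpha_i=\sum_{v\in V_i}x_v$. The crossing edges contribute at most $r!\prod_i\alpha_i$. The edges inside $V_i$ contribute $0$ if $\alpha_i=0$, and less than $c\alpha_i^r$ if $\alpha_i>0$, by induction. Some $\alpha_i$ is positive, so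
\[
P_J(x)<r!\prod_i\alpha_i+c\sum_i\alpha_i^r .
\]
The difference $s^r-\sum_i\alpha_i^r$ is the sum of the monomials $\alpha_{i_1}\cdots\alpha_{i_r}$ over the $r^r-r$ nonconstant sequences $(i_1,\dots,i_r)\in[r]^r$. The product of these monomials has degree $r(r^r-r)$ and is symmetric in the $\alpha_i$, so it equals $(\prod_i\alpha_i)^{r^r-r}$. By the AM--GM inequality, $s^r-\sum_i\alpha_i^r\ge(r^r-r)\prod_i\alpha_i$. Multiplying by $c$ gives $r!\prod_i\alpha_i+c\sum_i\alpha_i^r\le cs^r$.
\end{proof}

The bound is approached by the CRHs that encode the equal partitions of depth $d$. For $d\ge0$ let $K_d$ have vertex set $[r]^d$. An $r$-subset is gray if, for some $\ell$, its elements agree in the first $\ell-1$ coordinates and have pairwise distinct $\ell$-th coordinates; all other multisets are white.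

\begin{lemma}\label{lem:Kd}
$K_d\in\mathcal X(\mathcal I)$ for all $d\ge0$, and $\limsup_{d\to\infty}g_{K_d}(p)\le p(1-c)$.
\end{lemma}

\begin{proof}
We show by induction on $d$ that every $F$ with a colored homomorphism $\varphi$ to $K_d$ is in $\mathcal I$. For $d=0$ the only multiset is white, so $F$ is edgeless. For $d\ge1$ let $V_i$ be the set of vertices of $F$ whose image has first coordinate $i$. The image of an edge is gray; if $\ell=1$ the edge meets every $V_i$ once, and if $\ell\ge2$ it lies inside some $V_i$. Deleting the first coordinate identifies the CRH inherited by $\{i\}\times[r]^{d-1}$ with $K_{d-1}$, so $F[V_i]\to K_{d-1}$ and $F[V_i]\in\mathcal I$. If some $V_i=V(F)$, this is the claim; otherwise the partition is admissible.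

Let $\gamma_d$ be the probability that $r$ independent uniform vertices of $K_d$ form a gray set. Conditioning on the first coordinates gives $\gamma_0=0$ and $\gamma_d=r!/r^r+r^{1-r}\gamma_{d-1}$. Since $c$ satisfies the same equation, $c-\gamma_d=r^{1-r}(c-\gamma_{d-1})\to0$. As $K_d$ has no black multisets, $g_{K_d}(p)\le p(1-\gamma_d)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:notmin}]
Take $\mathcal H=\mathcal I$. Let $K\in\mathcal X(\mathcal I)$, $J=J(K)$, and let $x$ attain the minimum in $g_K(p)$. By Lemma~\ref{lem:white} the non-white multisets of $K$ are exactly the edges of $J$, so $r$ independent samples from $x$ form a white multiset with probability $1-P_J(x)$, and $g_K(p)\ge p(1-P_J(x))$. By Lemma~\ref{lem:support}(a), $J\in\mathcal I$, and Lemma~\ref{lem:lagr} gives $P_J(x)<c$. Hence $g_K(p)\ge p(1-c)$, with strict inequality for $p>0$. With Lemma~\ref{lem:Kd}, $\inf_Kg_K(p)=p(1-c)$ for all $p\in[0,1]$, and this equals $\mathrm{ed}_{\mathcal I}(p)$ by Theorem~\ref{thm:main}.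
\end{proof}

\begin{thebibliography}{9}

\bibitem{IMA}
\emph{The IMA Volumes in Mathematics and its Applications},
\texttt{https://tonundtext.de/es-media/171993443/45/0}.

\bibitem{Kallenberg}
Kallenberg, \emph{Probabilistic Symmetries and Invariance Principles}, 2005.

\end{thebibliography}
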